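\title{The bounding number and the Grothendieck property\\ of Boolean algebras}

\begin{abstract}
We prove in ZFC that no infinite Boolean algebra of cardinality less than the bounding number $\mathfrak b$ has the Grothendieck property. Thus $\mathfrak b\le\mathfrak{gr}$, where $\mathfrak{gr}$ is the least cardinality of an infinite Boolean algebra with this property, and $\mathfrak{gr}=\omega_2=\mathfrak c$ in the Laver model. The proof places a Rademacher sequence of measures on each of infinitely many disjoint elements of the algebra and uses a dominating function to select one measure from each sequence. The same construction shows that a dominating real destroys the Grothendieck property of every infinite ground-model algebra, and that a Banach space of density less than $\mathfrak b$ containing $\ell_1$ is not a Grothendieck space.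
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal A$ be a Boolean algebra; we write its operations as $\cap,\cup,\setminus$. A \emph{measure} on $\mathcal A$ is a finitely additive function $\mu\colon\mathcal A\to\mathbb R$ that is finite in the sense that $\sup_{B\in\mathcal A}|\mu(B)|<\infty$. The \emph{Stone space} $St(\mathcal A)$ is the set of ultrafilters on $\mathcal A$ with the topology generated by the sets $[B]=\{x:B\in x\}$. It is compact and Hausdorff, and $B\mapsto[B]$ is an isomorphism of $\mathcal A$ onto its algebra of clopen sets. A finite signed Borel measure $\nu$ on a compact space is \emph{regular} if for every Borel set $X$ and $\varepsilon>0$ there are a compact $C$ and an open $O$ with $C\subseteq X\subseteq O$ and $|\nu|(O\setminus C)<\varepsilon$, where $|\nu|$ is the variation of $\nu$. Every measure $\mu$ on $\mathcal A$ extends uniquely to a regular $\sigma$-additive finite signed Borel measure $\widehat\mu$ on $St(\mathcal A)$, so that $\widehat\mu([B])=\mu(B)$.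

A sequence $\langle\mu_n:n\in\omega\rangle$ of measures on $\mathcal A$ is
\begin{itemize}
\item \emph{bounded} if $\sup_{B\in\mathcal A}\sup_{n}|\mu_n(B)|<\infty$;
\item \emph{pointwise null} if $\mu_n(B)\to0$ for every $B\in\mathcal A$;
\item \emph{weakly* null} if it is bounded and pointwise null;
\item \emph{weakly null} if $\widehat\mu_n(X)\to0$ for every Borel set $X\subseteq St(\mathcal A)$.
\end{itemize}
The algebra $\mathcal A$ has the \emph{Nikodym property} if every pointwise null sequence is weakly* null, and the \emph{Grothendieck property} if every weakly* null sequence is weakly null. Both properties say that $\mathcal A$ supplies many test sets. The Nikodym property says there are enough to detect unboundedness. The Grothendieck property says there are enough to detect, on a clopen set, that a bounded sequence fails to tend to zero on some Borel set. A finite algebra has both properties, since there are finitely many test sets and every subset of its Stone space is clopen. For infinite algebras the basic obstruction is a convergent sequence.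

\begin{example}\label{ex:dirac}
For $x\in St(\mathcal A)$ let $\delta_x(B)=1$ if $B\in x$ and $\delta_x(B)=0$ otherwise. The point mass at $x$ is regular (take $C=\{x\}$ and $O=St(\mathcal A)$ if $x\in X$, and $C=\emptyset$ and $O=St(\mathcal A)\setminus\{x\}$ if not), so it is $\widehat{\delta_x}$. Suppose that $x_n\to x$ in $St(\mathcal A)$ and $x_n\ne x$ for all $n$, and put $\mu_n=\delta_{x_n}-\delta_x$. Then $|\mu_n(B)|\le1$ for all $B$. One of the clopen sets $[B]$ and $St(\mathcal A)\setminus[B]$ contains $x$, hence all but finitely many $x_n$, so $\mu_n(B)=0$ for all but finitely many $n$. But $\widehat\mu_n(\{x\})=-1$ for all $n$, and the Grothendieck property fails. The Nikodym property fails too: $\langle n\mu_n\rangle$ is pointwise null, while $n\mu_n(B_n)=n$ for any $B_n\in x_n\setminus x$. The simplest instance is the algebra of finite and cofinite subsets of $\omega$, where the principal ultrafilters converge to the ultrafilter of cofinite sets.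
\end{example}

How large must an infinite algebra be in order to have one of the two properties? Let $\mathfrak{nik}$ and $\mathfrak{gr}$ be the least cardinalities of an infinite Boolean algebra with the Nikodym and the Grothendieck property, respectively. The following facts are known. Every $\sigma$-complete Boolean algebra, for instance $\wp(\omega)$, has both properties, and no countably infinite algebra has either; hence $\omega_1\le\mathfrak{nik},\mathfrak{gr}\le\mathfrak c$. Moreover, $\mathfrak b\le\mathfrak{nik}$ in ZFC. Here, for $f,g\in\omega^\omega$, we write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$, and the \emph{bounding number} $\mathfrak b$ is the least size of a family $\mathcal F\subseteq\omega^\omega$ for which no $g$ satisfies $f\le^*g$ for all $f\in\mathcal F$. A countable family $\{f_i:i\in\omega\}$ is bounded by $g(n)=\max_{i\le n}f_i(n)$, so $\omega_1\le\mathfrak b$.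

The \emph{Laver model} is obtained from a model of CH by a countable support iteration of Laver forcing of length $\omega_2$. It is known that $\mathfrak b=\mathfrak{nik}=\omega_2=\mathfrak c$ in this model. Question~8.5 of \cite{conv} asks for the value of $\mathfrak{gr}$ in the Laver model.

The value is $\omega_1$ or $\omega_2$. In Example~\ref{ex:dirac} one sequence destroys both properties, which suggests that $\mathfrak{gr}$ obeys the same lower bound as $\mathfrak{nik}$ and that the answer is $\omega_2$. The obvious way of transferring the bound does not work, however. An unbounded pointwise null sequence can be thinned out and normalized to a weakly* null sequence with $\sup_B|\mu_n(B)|=1$ for all $n$, but this produces no Borel set on which the sequence stays away from zero, and a weakly* null sequence with $\inf_n\sup_B|\mu_n(B)|>0$ can be weakly null (Section~\ref{sec:cantor} opens with one). The Borel set has to be built together with the measures.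

\begin{theorem}[ZFC]\label{thm:main}
Let $\mathcal A$ be an infinite Boolean algebra with $|\mathcal A|<\mathfrak b$. Then there are measures $\mu_n$ $(n\in\omega)$ on $\mathcal A$ and a Borel set $X\subseteq St(\mathcal A)$ such that
\begin{itemize}
\item[(1)] $|\mu_n(B)|\le1$ for all $B\in\mathcal A$ and all $n$;
\item[(2)] for every $B\in\mathcal A$, $|\mu_n(B)|\le2^{-n}$ for all but finitely many $n$;
\item[(3)] $|\widehat\mu_n(X)|\ge\frac12$ for all $n$.
\end{itemize}
Hence $\langle\mu_n\rangle$ is weakly* null but not weakly null, and $\mathcal A$ does not have the Grothendieck property. Consequently $\mathfrak b\le\mathfrak{gr}$.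
\end{theorem}

\begin{corollary}\label{cor:laver}
In the Laver model $\mathfrak{gr}=\omega_2=\mathfrak c$. More generally, $\mathfrak{gr}=\mathfrak c$ in every model of $\mathfrak b=\mathfrak c$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:main} and the example $\wp(\omega)$ give $\mathfrak b\le\mathfrak{gr}\le\mathfrak c$, and in the Laver model $\mathfrak b=\omega_2=\mathfrak c$.
\end{proof}

Section~\ref{sec:cantor} shows the construction on the Cantor set, and Sections~\ref{sec:scattered}--\ref{sec:proof} prove Theorem~\ref{thm:main}. Sections~\ref{sec:dominating} and~\ref{sec:banach} apply the construction to extensions of models of ZFC by a dominating real and to Banach spaces.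

\section{From clopen sets to Borel sets}\label{sec:regular}

Our measures will be defined on $\mathcal A$, but condition (3) concerns a Borel set. Regularity bridges the gap.

\begin{lemma}\label{lem:regular}
Let $X\subseteq St(\mathcal A)$ be a Borel set.
\begin{itemize}
\item[(a)] Given measures $\mu_0,\dots,\mu_n$ on $\mathcal A$ and $\varepsilon>0$, there is $B\in\mathcal A$ with $|\widehat\mu_i|(X\mathbin{\triangle}[B])<\varepsilon$ for all $i\le n$.
\item[(b)] If $P\in\mathcal A$ and $\mu(B)=0$ whenever $B\cap P=\emptyset$, then $\widehat\mu(X)=\widehat\mu(X\cap[P])$.
\end{itemize}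
\end{lemma}

\begin{proof}
(a) Choose compact $C_i$ and open $O_i$ with $C_i\subseteq X\subseteq O_i$ and $|\widehat\mu_i|(O_i\setminus C_i)<\varepsilon$. The clopen sets form a base, so the compact set $\bigcup_iC_i$ is covered by finitely many clopen subsets of the open set $\bigcap_iO_i$. Let $[B]$ be their union. Both $X$ and $[B]$ lie between $C_i$ and $O_i$, so $X\mathbin{\triangle}[B]\subseteq O_i\setminus C_i$.

(b) Let $Y=X\setminus[P]$ and $\varepsilon>0$, and take $B$ with $|\widehat\mu|(Y\mathbin{\triangle}[B])<\varepsilon$. Since $Y$ misses $[P]$, we have $Y\mathbin{\triangle}[B\setminus P]\subseteq Y\mathbin{\triangle}[B]$. Hence $|\widehat\mu(Y)|=|\widehat\mu(Y)-\mu(B\setminus P)|<\varepsilon$, and so $\widehat\mu(Y)=0$.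
\end{proof}

\section{The construction on the Cantor set}\label{sec:cantor}

For a finite binary string $s\in2^{<\omega}$ we write $|s|$ for its length, $s(0),s(1),\dots$ for its digits, and $s0,s1$ for its two immediate extensions. Let $\Delta=2^\omega$, let $U_s$ be the cylinder of all $z\in\Delta$ extending $s$, and let $m$ be the Haar measure, so that $m(U_s)=2^{-|s|}$. Put $R_k=\{z:z(k)=0\}$ and let $r_k(z)=(-1)^{z(k)}$ be the $k$th Rademacher function. For every string $t$ and all $k,l\ge|t|$,
\begin{equation}\label{eq:orth}
\int_{U_t}r_k\,dm=0,\qquad \int_{U_t}r_kr_l\,dm=\begin{cases}0&\text{if }k\ne l,\\ 2^{-|t|}&\text{if }k=l.\end{cases}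
\end{equation}
The case $k=l$ holds because $r_k^2=1$. For the other two integrals fix $n>\max(k,l)$. The integrands are constant on each $U_s$ with $|s|=n$, and these sets have equal measure. Flipping the digit $k$ permutes the strings of length $n$ that extend $t$, because $k\ge|t|$; it changes the sign of $r_k$ and does not change $r_l$ for $l\neq k$. So the contributions cancel in pairs.

Let $\mathcal A$ be any algebra of Borel subsets of $\Delta$ that contains all cylinders; its Stone space is in general not $\Delta$. We look for a substitute for $\delta_{x_n}-\delta_x$ that needs no convergent sequence of ultrafilters.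

\subsection*{One Rademacher sequence is not enough}
Let $\rho_k(B)=\int_Br_k\,dm$. By \eqref{eq:orth} with $t=\emptyset$ the functions $r_k$ are orthonormal in $L_2(m)$, so Bessel's inequality gives $\sum_k\rho_k(B)^2\le m(B)\le1$. Thus $\langle\rho_k\rangle$ is weakly* null, although $\rho_k(R_k)=\frac12$. But Lemma~\ref{lem:regular}(a) carries the inequality $\sum_{k\le n}\rho_k(B)^2\le1$ over to $\sum_{k\le n}\widehat\rho_k(X)^2\le1$ for every Borel $X\subseteq St(\mathcal A)$, so the sequence is also weakly null. This had to happen: the size of $\mathcal A$ was not used, and $\mathcal A$ may be the $\sigma$-complete algebra of all Borel sets.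

\subsection*{A matrix of Rademacher sequences}
The sets $R_k$ on which the $\rho_k$ are large overlap and cannot be merged into one set $X$. If the measures live on disjoint sets, the merging is harmless. Let $P_N=U_{0^N1}$. These cylinders are pairwise disjoint and $m(P_N)=2^{-(N+1)}$. On each of them we place a normalized Rademacher sequence,
\[
\nu^N_k(B)=2^{N+1}\int_{B\cap P_N}r_k\,dm\qquad(k>N),
\]
and obtain a matrix in which row $N$ lives on $P_N$ and is pointwise null:
\[
\begin{array}{cccccl}
\nu^0_1&\nu^0_2&\nu^0_3&\nu^0_4&\cdots&\quad\text{on }P_0\\
&\nu^1_2&\nu^1_3&\nu^1_4&\cdots&\quad\text{on }P_1\\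
&&\nu^2_3&\nu^2_4&\cdots&\quad\text{on }P_2\\
&&&\ddots&&
\end{array}
\]
A function $g$ with $g(N)>N$ for all $N$ selects one entry $\mu_N=\nu^N_{g(N)}$ from each row. No selection is weakly null: we shall see in Lemma~\ref{lem:select} that every $\widehat\mu_N$ gives mass $\frac12$ to the open set $\bigcup_M[P_M\cap R_{g(M)}]$. It remains to find a selection that is pointwise null on $\mathcal A$.

If $\mathcal A$ is the algebra of clopen subsets of $\Delta$, every selection works. A clopen set $B$ is determined by the digits below some $n$; for $N\ge n$ the set $B\cap P_N$ is empty or equal to $P_N$, so $\nu_k^N(B)=0$ for all $k>N$ by \eqref{eq:orth}.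

Now suppose that $\mathcal A$ contains the open set $X_h=\bigcup_M(P_M\cap R_{h(M)})\subseteq\Delta$ for some $h$ with $h(M)>M$ for all $M$. Since $1_{R_j}=\frac12(1+r_j)$, formula \eqref{eq:orth} gives
\[
\nu^N_k(X_h)=2^{N}\int_{P_N}(1+r_{h(N)})\,r_k\,dm=\begin{cases}\frac12&\text{if }k=h(N),\\ 0&\text{otherwise.}\end{cases}
\]
So $X_h$ rules out exactly the selections $g$ that agree with $h$ infinitely often. If $\mathcal A$ contains $X_h$ for all $h$, no selection survives. If it contains them only for $h$ in a family of size less than $\mathfrak b$, any $g$ with $h+1\le^*g$ for all these $h$ passes all the tests $X_h$. In general each $B\in\mathcal A$ gives a function $f_B$ recording how far out in row $N$ one must go to make $\nu^N_k(B)$ small, and fewer than $\mathfrak b$ such functions are dominated by a single $g$.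

For an arbitrary $\mathcal A$ we must find analogues of the cylinders and of $m$. They exist unless $St(\mathcal A)$ is scattered, and in that case Example~\ref{ex:dirac} applies.

\section{Scattered spaces}\label{sec:scattered}

A space is \emph{scattered} if every nonempty closed subspace has an isolated point. The next lemma is stated for all compact spaces, as needed in Section~\ref{sec:banach}.

\begin{lemma}\label{lem:scattered}
Every infinite scattered compact Hausdorff space $K$ contains points $x$ and $x_n\ne x$ $(n\in\omega)$ with $x_n\to x$.
\end{lemma}

\begin{proof}
Let $I$ be the open set of isolated points of $K$. A compact subset of $I$ is covered by open singletons, hence finite. As $K$ is infinite, the closed set $K\setminus I$ is nonempty, so it has a relatively isolated point $x$. Choose an open $O$ with $O\cap(K\setminus I)=\{x\}$ and a compact neighborhood $U\subseteq O$ of $x$. Then $U\setminus\{x\}\subseteq I$, and $U$ is infinite, since a point with a finite neighborhood in a Hausdorff space is isolated. Let $\langle x_n\rangle$ be an injective sequence in $U\setminus\{x\}$. For every open $W\ni x$ the set $U\setminus W$ is a compact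 subset of $I$, hence finite, so $x_n\in W$ for all but finitely many $n$.
\end{proof}

\section{The Rademacher matrix of a non-scattered Stone space}\label{sec:matrix}

In this section $K=St(\mathcal A)$ is not scattered, and we identify each $B\in\mathcal A$ with the clopen set $[B]$. Nothing is assumed about $|\mathcal A|$. The computation \eqref{eq:orth} used only that the cylinders split dyadically and that cylinders of equal length have equal measure. We first reproduce this structure in $\mathcal A$.

\begin{lemma}\label{lem:dyadic}
There are $U_s\in\mathcal A$ $(s\in2^{<\omega})$ and a measure $\lambda\colon\mathcal A\to[0,1]$ such that $U_\emptyset=K$, each $U_s$ is the disjoint union of $U_{s0}$ and $U_{s1}$, and $\lambda(U_s)=2^{-|s|}$.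
\end{lemma}

\begin{proof}
Splitting clopen sets arbitrarily may end in a singleton, which cannot be split. To avoid this, fix a nonempty closed $F\subseteq K$ without isolated points and keep $U_s\cap F\ne\emptyset$. Put $U_\emptyset=K$. Given $U_s$, the set $U_s\cap F$ is nonempty and relatively open in $F$, so it is not a singleton. Take two of its points and a clopen set $V$ containing exactly one of them, and let $U_{s0}=U_s\cap V$ and $U_{s1}=U_s\setminus V$.

The measure must be defined on all of $\mathcal A$, not only on the sets $U_s$, and we obtain it by compactness. Pick $p_t\in U_t$ for every string $t$ and let $\lambda_n=2^{-n}\sum_{|t|=n}\delta_{p_t}$. If $|s|\le n=|t|$, then $U_t\subseteq U_s$ when $t$ extends $s$, and $U_t\cap U_s=\emptyset$ otherwise. Hence $\lambda_n(U_s)=2^{-n}\cdot2^{n-|s|}=2^{-|s|}$ for $n\ge|s|$. Let $\lambda$ be a cluster point of $\langle\lambda_n\rangle$ in the compact space $[0,1]^{\mathcal A}$. Each of the conditions $\lambda(B\cup B')=\lambda(B)+\lambda(B')$, for disjoint $B,B'$, and $\lambda(U_s)=2^{-|s|}$ defines a closed subset of $[0,1]^{\mathcal A}$ containing all but finitely many $\lambda_n$, so it contains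 $\lambda$.
\end{proof}

The next proposition isolates what is needed of the matrix. Its statement mentions only $\mathcal A$ and not the Stone space; this matters in Section~\ref{sec:dominating}.

\begin{proposition}\label{prop:matrix}
If $St(\mathcal A)$ is not scattered, there are pairwise disjoint $P_N\in\mathcal A$ $(N\in\omega)$, elements $Q^N_k\subseteq P_N$ of $\mathcal A$ and measures $\nu^N_k$ on $\mathcal A$ $(k>N)$ such that for all $B\in\mathcal A$ and $k>N$:
\begin{itemize}
\item[(a)] $|\nu^N_k(B)|\le1$;
\item[(b)] $\nu^N_k(B)=0$ if $B\cap P_N=\emptyset$;
\item[(c)] $\nu^N_k(Q^N_k)=\frac12$;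
\item[(d)] $\sum_{j>N}\nu^N_j(B)^2\le1$.
\end{itemize}
\end{proposition}

\begin{proof}
Take $U_s$ and $\lambda$ from Lemma~\ref{lem:dyadic}. For a step function $f=\sum_ia_i1_{B_i}$ with finitely many $B_i\in\mathcal A$ put $\int f\,d\lambda=\sum_ia_i\lambda(B_i)$. Passing to the atoms of the finite algebra generated by the sets involved shows that this integral is well defined, linear, and nonnegative for $f\ge0$. Products of step functions are step functions. Let
\[
R_k=\bigcup\{U_s:|s|=k+1,\ s(k)=0\},\qquad r_k=1_{R_k}-1_{K\setminus R_k},\qquad P_N=U_{0^N1},
\]
let $Q^N_k=P_N\cap R_k$, and for $k>N$ define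
\[
\nu^N_k(B)=2^{N+1}\bigl(\lambda(B\cap P_N\cap R_k)-\lambda((B\cap P_N)\setminus R_k)\bigr)=2^{N+1}\int1_B1_{P_N}r_k\,d\lambda .
\]
For $M<N$ the strings $0^M1$ and $0^N1$ differ at digit $M$, so the $P_N$ are disjoint, and $\lambda(P_N)=2^{-(N+1)}$. On $U_s$ with $|s|>k$ the function $r_k$ has the constant value $(-1)^{s(k)}$, and $\lambda(U_s)=2^{-|s|}$; so the integrals in \eqref{eq:orth} are given by the same finite sums as on $\Delta$, and \eqref{eq:orth} holds with $\lambda$ in place of $m$. We use it for $t=0^N1$, where $k\ge|t|$ means $k>N$.

Each $\nu^N_k$ is finitely additive, (b) is read off the definition, and $|\nu^N_k(B)|\le2^{N+1}\lambda(B\cap P_N)\le1$ is (a). Since $\int1_{P_N}r_k\,d\lambda=0$, the sets $P_N\cap R_k$ and $P_N\setminus R_k$ have equal measure $2^{-(N+2)}$, so $\nu^N_k(Q^N_k)=2^{N+1}2^{-(N+2)}=\frac12$.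

Property (d) is Bessel's inequality on $P_N$. Fix $B$, put $c_j=\nu^N_j(B)$ and $p=\lambda(P_N)$, so that $\int1_B1_{P_N}r_j\,d\lambda=c_jp$. For $n>N$, with sums over $N<j\le n$,
\[
0\le\int1_{P_N}\Bigl(1_B-\sum_jc_jr_j\Bigr)^2d\lambda=\lambda(B\cap P_N)-2p\sum_jc_j^2+p\sum_jc_j^2\le p\Bigl(1-\sum_jc_j^2\Bigr),
\]
where the mixed terms $c_ic_j\int1_{P_N}r_ir_j\,d\lambda$ with $i\ne j$ vanish by \eqref{eq:orth}. As $p>0$ and $n$ is arbitrary, (d) follows.
\end{proof}

\section{Selection by a dominating function}\label{sec:proof}

Let $P_N,Q^N_k,\nu^N_k$ be as in Proposition~\ref{prop:matrix}. By (d), for given $B$ and $N$ fewer than $4^N$ indices $k$ satisfy $|\nu^N_k(B)|>2^{-N}$. Where they lie depends on $B$, and we record it in the function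
\begin{equation}\label{eq:fB}
f_B(N)=\min\{n>N:\ |\nu^N_k(B)|\le2^{-N}\text{ for all }k\ge n\}.
\end{equation}

\begin{lemma}\label{lem:select}
Let $P_N,Q^N_k\in\mathcal A$ and measures $\nu^N_k$ on $\mathcal A$ have the properties stated in Proposition~\ref{prop:matrix}. Let $g\in\omega^\omega$ satisfy $g(N)>N$ for all $N$, and put $\mu_N=\nu^N_{g(N)}$ and $X=\bigcup_M[Q^M_{g(M)}]$. Then $\widehat\mu_N(X)=\mu_N(Q^N_{g(N)})=\frac12$ for all $N$. If moreover $f_B\le^*g$ for all $B\in\mathcal A$, then $\langle\mu_N\rangle$ and $X$ satisfy (1)--(3) of Theorem~\ref{thm:main}.
\end{lemma}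

\begin{proof}
The set $X$ is open, hence Borel. Since $Q^M_{g(M)}\subseteq P_M$ and the $P_M$ are disjoint, $X\cap[P_N]=[Q^N_{g(N)}]$. By (b) and Lemma~\ref{lem:regular}(b), $\widehat\mu_N(X)=\widehat\mu_N(X\cap[P_N])=\mu_N(Q^N_{g(N)})$, which is $\frac12$ by (c). This gives (3), and (1) is (a). If $f_B\le^*g$, then $g(N)\ge f_B(N)$ for all but finitely many $N$, and for these $N$ we have $|\mu_N(B)|\le2^{-N}$ by \eqref{eq:fB}. This is (2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $K=St(\mathcal A)$ has infinitely many clopen subsets, so it is infinite. If $K$ is scattered, take $x_n\to x$ from Lemma~\ref{lem:scattered}; by Example~\ref{ex:dirac} the measures $\mu_n=\delta_{x_n}-\delta_x$ and the set $X=\{x\}$ satisfy (1)--(3). If $K$ is not scattered, take the matrix of Proposition~\ref{prop:matrix}. The family $\{f_B:B\in\mathcal A\}$ has size less than $\mathfrak b$, so some $g$ satisfies $f_B\le^*g$ for all $B$. Replacing $g(N)$ by $\max(g(N),N+1)$, we may assume $g(N)>N$ for all $N$, and Lemma~\ref{lem:select} gives (1)--(3).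

By (1) and (2) the sequence is weakly* null, and by (3) it is not weakly null. So every infinite algebra with the Grothendieck property has size at least $\mathfrak b$.
\end{proof}

The hypothesis $|\mathcal A|<\mathfrak b$ enters only in the choice of $g$; the scattered case does not need it. Some bound on the size is necessary, as $\wp(\omega)$ shows. That $\mathcal A$ is infinite is used only in Lemma~\ref{lem:scattered}. Since $\omega_1\le\mathfrak b$, the theorem includes the case of countably infinite algebras.

\begin{remark}\label{rem:nikodym}
The same sequence defeats the Nikodym property. By (2), $|n\mu_n(B)|\le n2^{-n}$ for all but finitely many $n$, so $\langle n\mu_n\rangle$ is pointwise null. It is unbounded: see Example~\ref{ex:dirac} in the scattered case, and in the other case $n\mu_n(Q^n_{g(n)})=n/2$. Thus one construction gives $\mathfrak b\le\min\{\mathfrak{nik},\mathfrak{gr}\}$.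
\end{remark}

\section{Dominating reals}\label{sec:dominating}

The matrix exists for algebras of any size, and only the function $g$ may be missing. It can be supplied from outside the model in which $\mathcal A$ lives.

\begin{theorem}\label{thm:dominating}
Let $V\subseteq W$ be transitive models of ZFC such that some $g\in\omega^\omega\cap W$ dominates $\omega^\omega\cap V$, that is, $f\le^*g$ for all $f\in\omega^\omega\cap V$. Then no infinite Boolean algebra $\mathcal A\in V$ has the Grothendieck property in $W$.
\end{theorem}

\begin{proof}
The Stone space of $\mathcal A$ computed in $W$ may have more points than the one computed in $V$, so we transfer only statements about the set $\mathcal A$, which is the same in both models. The reals of $V$ are reals of $W$ with the same order and arithmetic. Hence a statement about given subsets of $\mathcal A$ and given real functions on $\mathcal A$ belonging to $V$, with quantifiers ranging over $\mathcal A$ and $\omega$ only, holds in $W$ if it holds in $V$. We distinguish cases according to whether $St(\mathcal A)$ is scattered in $V$.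

Suppose it is, and take $x_n\to x$, $x_n\neq x$, in $V$ by Lemma~\ref{lem:scattered}. That $x$ is an ultrafilter means that it is a proper filter containing $B$ or the complement of $B$ for each $B\in\mathcal A$. That $x_n\to x$ means that each $B\in x$ belongs to all but finitely many $x_n$. Both statements have the form above, so in $W$ the $x_n\ne x$ are points of $St(\mathcal A)$ converging to $x$. Example~\ref{ex:dirac}, applied in $W$, finishes this case.

Suppose it is not, and take $P_N,Q^N_k,\nu^N_k$ in $V$ by Proposition~\ref{prop:matrix}. Finite additivity, disjointness and (a)--(d) have the form above, so they hold in $W$; and \eqref{eq:fB} defines the same functions $f_B$ in both models. Thus $f_B\in\omega^\omega\cap V$ and $f_B\le^*g$ for all $B\in\mathcal A$. In $W$, replace $g(N)$ by $\max(g(N),N+1)$ and apply Lemma~\ref{lem:select}.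
\end{proof}

\section{Banach spaces containing $\ell_1$}\label{sec:banach}

Let $E$ be a real Banach space. A sequence $\langle y_n\rangle$ in $E^*$ is \emph{weak* null} if $y_n(e)\to0$ for all $e\in E$ and \emph{weakly null} if $\varphi(y_n)\to0$ for all $\varphi\in E^{**}$. The space $E$ is a \emph{Grothendieck space} if every weak* null sequence in $E^*$ is weakly null. The \emph{density} of $E$ is the least size of a dense subset. A sequence $\langle v_n\rangle$ in a Banach space is \emph{equivalent to the $\ell_1$-basis} if there are $0<c\le C$ with $c\sum|a_n|\le\|\sum a_nv_n\|\le C\sum|a_n|$ for all finitely supported scalars $a_n$; a space contains an isomorphic copy of $\ell_1$ exactly when it contains such a sequence. For compact Hausdorff $K$, the Riesz representation theorem identifies $C(K)^*$ with the space $M(K)$ of regular finite signed Borel measures, normed by $\|\nu\|=|\nu|(K)$.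

\begin{theorem}\label{thm:banach}
Let $E$ be a real Banach space that contains an isomorphic copy of $\ell_1$ and has density less than $\mathfrak b$. Then $E$ is not a Grothendieck space: there is a weak* null sequence in $E^*$ that is equivalent to the $\ell_1$-basis, hence not weakly null.
\end{theorem}

The matrix now consists of functions in $L_1(m)$ on the Cantor set, and we need a map from $L_1(m)$ to $E^*$ that does not shrink their norms. The copy of $\ell_1$ provides it: an operator on $\ell_1$ may send the basis vectors to any bounded sequence.

\begin{proof}
Let $\Delta,m,r_k,P_N$ be as in Section~\ref{sec:cantor}. Let $\langle e_j\rangle$ in $E$ be equivalent to the $\ell_1$-basis with constants $c_0\le C_0$, and let $Y$ be its closed linear span. Since $\Delta$ has countably many clopen subsets, we can list all continuous functions $\Delta\to\{-1,0,1\}$ as $\langle u_j:j\in\omega\rangle$. From $\|\sum a_ju_j\|_\infty\le\sum|a_j|\le c_0^{-1}\|\sum a_je_j\|$ we get a bounded operator $S\colon Y\to L_\infty(m)$ with $Se_j=u_j$. The space $L_\infty(m)$ is injective (Nachbin, Kelley): every bounded operator into it from a subspace of a Banach space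 extends to a bounded operator on the whole space. Let $\tilde S\colon E\to L_\infty(m)$ extend $S$. For $h\in L_1(m)$ define $y_h\in E^*$ by $y_h(e)=\int\tilde S(e)\,h\,dm$. The map $h\mapsto y_h$ is linear, and for locally constant $h$
\begin{equation}\label{eq:norms}
C_0^{-1}\|h\|_1\le\|y_h\|\le\|\tilde S\|\,\|h\|_1 .
\end{equation}
The upper bound holds because $|y_h(e)|\le\|\tilde Se\|_\infty\|h\|_1$. For the lower bound, $\operatorname{sign}h$ is continuous, so it equals some $u_j$; then $y_h(e_j)=\|h\|_1$ and $\|e_j\|\le C_0$.

For $k>N$ let $h^N_k=2^{N+1}1_{P_N}r_k$. It is locally constant, vanishes off $P_N$, and has $\|h^N_k\|_1=1$. Fix $e\in E$ and $N$. By \eqref{eq:orth} the functions $2^{(N+1)/2}1_{P_N}r_k$, $k>N$, are orthonormal in $L_2(m)$, and $\tilde Se\in L_\infty(m)\subseteq L_2(m)$, so Bessel's inequality gives $y_{h^N_k}(e)\to0$ as $k\to\infty$. Let $f_e(N)$ be the least $n>N$ with $|y_{h^N_k}(e)|\le2^{-N}$ for all $k\ge n$. Take a dense $D\subseteq E$ with $|D|<\mathfrak b$ and a function $g$ with $f_e\le^*g$ for all $e\in D$ and $g(N)>N$ for all $N$. Put $h_N=h^N_{g(N)}$ and $y_N=y_{h_N}$. Then $y_N(e)\to0$ for $e\in D$. For arbitrary $e\in E$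 and $d\in D$ we have $|y_N(e)|\le|y_N(d)|+\|\tilde S\|\,\|e-d\|$, so $\langle y_N\rangle$ is weak* null.

The $h_N$ have disjoint supports, so $\|\sum a_Nh_N\|_1=\sum|a_N|$ for finitely supported $a_N$. By \eqref{eq:norms}, $\langle y_N\rangle$ is equivalent to the $\ell_1$-basis. The functional $\sum a_Ny_N\mapsto\sum a_N$ on the linear span of the $y_N$ is therefore well defined and has norm at most $C_0$. By the Hahn--Banach theorem it extends to some $\varphi\in E^{**}$, and $\varphi(y_N)=1$ for all $N$.
\end{proof}

The copy of $\ell_1$ is used only for the lower bound in \eqref{eq:norms}, and it cannot be omitted: $\ell_2$ is separable and reflexive, so its weak* null and weakly null sequences of functionals coincide.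

\begin{corollary}\label{cor:CK}
If $K$ is an infinite compact Hausdorff space of weight less than $\mathfrak b$, then $C(K)$ is not a Grothendieck space.
\end{corollary}

\begin{proof}
If $K$ is scattered, take $x_n\to x$, $x_n\ne x$, from Lemma~\ref{lem:scattered}. The sequence $\delta_{x_n}-\delta_x$ in $M(K)$ is weak* null, as $f(x_n)-f(x)\to0$ for $f\in C(K)$, and the bounded functional $\nu\mapsto\nu(\{x\})$ on $M(K)$ takes the value $-1$ on each term.

If $K$ is not scattered, there is a continuous surjection $\pi\colon K\to[0,1]$ by \cite{PS}. Regard $\Delta$ as the middle-thirds Cantor set in $[0,1]$, extend each $r_k$ to a continuous $\tilde r_k\colon[0,1]\to[-1,1]$, and put $v_k=\tilde r_k\circ\pi$. Then $\|\sum a_kv_k\|_\infty\le\sum|a_k|$, with equality attained at a point of $\pi^{-1}(z)$, where $z\in\Delta$ is chosen with $a_kr_k(z)=|a_k|$ for all $k$. So $C(K)$ contains $\ell_1$ isometrically. To bound the density, fix a base $\mathcal B$ of least size, that is, of size the weight of $K$; it is infinite because $K$ is infinite and Hausdorff. For each pair of members of $\mathcal B$ with disjoint closures choose a continuous function equal to $0$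 on one and $1$ on the other. These functions separate points, so the rational polynomials in them are dense in $C(K)$ by the Stone--Weierstrass theorem, and there are at most $|\mathcal B|<\mathfrak b$ of them. Theorem~\ref{thm:banach} applies.
\end{proof}

\begin{remark}\label{rem:dictionary}
The two uses of the terminology agree: $\mathcal A$ has the Grothendieck property if and only if $C(K)$, $K=St(\mathcal A)$, is a Grothendieck space. Indeed, $\mu\mapsto\widehat\mu$ is a bijection onto $M(K)$, and $\sup_B|\mu(B)|\le\|\widehat\mu\|\le2\sup_B|\mu(B)|$ by the Hahn decomposition and Lemma~\ref{lem:regular}(a). Step functions are dense in $C(K)$, and weak* null sequences are norm bounded by the uniform boundedness principle; so $\langle\mu_n\rangle$ is weakly* null if and only if $\langle\widehat\mu_n\rangle$ is weak* null. For a bounded sequence the two notions of weakly null coincide as well. In one direction, $\nu\mapsto\nu(X)$ is a bounded functional on $M(K)$ for each Borel $X$. Conversely, let $\widehat\mu_n(X)\to0$ for all Borel $X$ and put $\rho=\sum_n2^{-n}|\widehat\mu_n|$. The map $h\mapsto h\,d\rho$ embeds $L_1(\rho)$ isometrically in $M(K)$, and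 its range contains every $\widehat\mu_n$ by the Radon--Nikodym theorem. So for $\varphi\in M(K)^*$ there is a bounded Borel function $u$ with $\varphi(\widehat\mu_n)=\int u\,d\widehat\mu_n$ for all $n$, and uniform approximation of $u$ by Borel simple functions gives $\varphi(\widehat\mu_n)\to0$. Since $St(\mathcal A)$ has weight at most $|\mathcal A|$, Corollary~\ref{cor:CK} yields $\mathfrak b\le\mathfrak{gr}$ once more.
\end{remark}

\begin{thebibliography}{9}

\bibitem{conv}
\emph{Convergence of measures on Boolean algebras and cardinal characteristics of the continuum},
\texttt{https://repository.kulib.kyoto-u.ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 261450/\allowbreak 1/\allowbreak 2164-03.pdf}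

\bibitem{PS}
Pe{\l}czy\'nski and Semadeni, Studia Math.\ 18 (1959).

\end{thebibliography}
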